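# Broyden-like matrices: convergence in dimension two, endless rotation in dimension three

## 1. The method, its matrices, and the standard assumptions

Throughout, $|\cdot|$ is the Euclidean norm on $\mathbb{R}^n$, $\|\cdot\|$ the induced operator norm, and $\|E\|_F=(\operatorname{tr}EE^T)^{1/2}$ the Frobenius norm. For $v\neq0$ write $\hat v=v/|v|$ and $P_v=\hat v\hat v^T$, the orthogonal projector onto the line of $v$. The matrix $ab^T$ acts by $v\mapsto a\,(b\cdot v)$ and satisfies $\|ab^T\|=\|ab^T\|_F=|a||b|$.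

**Definition (Algorithm BL).** Let $F:\mathbb{R}^n\to\mathbb{R}^n$, let $u^0\in\mathbb{R}^n$, let $B_0\in\mathbb{R}^{n\times n}$ be invertible, and let $0<\sigma_{\min}\le\sigma_{\max}<2$. For $k=0,1,2,\dots$:

- if $F(u^k)=0$, set $u^*:=u^k$ and stop;
- solve $B_ks^k=-F(u^k)$ for $s^k$;
- let $u^{k+1}:=u^k+s^k$ and $y^k:=F(u^{k+1})-F(u^k)$;
- choose $\sigma_k\in[\sigma_{\min},\sigma_{\max}]$;
- let $B_{k+1}:=B_k+\sigma_k\,(y^k-B_ks^k)\dfrac{(s^k)^T}{(s^k)^Ts^k}$.

The $B_k$ are the *Broyden-like matrices*. The choice $\sigma_k\equiv1$ is *Broyden's method*. I call $[\sigma_{\min},\sigma_{\max}]$ the *window*.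

Since $B_ks^k=-F(u^k)$, we always have
$$y^k-B_ks^k=F(u^{k+1}).\tag{1}$$
So the update is $B_{k+1}=B_k+\sigma_kF(u^{k+1})(s^k)^T/|s^k|^2$: a rank-one correction, built from the new residual and the old step.

**Example 1 (a run by hand).** Take $n=2$, $F(u)=u$, $\sigma_k\equiv1$, $u^0=(0,1)^T$ and $B_0=I+\epsilon e_1e_2^T$ with $0<\epsilon<1$. Write $E_k=B_k-I$. Solving $B_0s^0=-u^0$ gives $s^0=(\epsilon,-1)^T$, so $u^1=(\epsilon,0)^T$ and
$$E_1=\epsilon e_1e_2^T+\epsilon e_1\frac{(\epsilon,-1)}{1+\epsilon^2}=q\,e_1(1,\epsilon),\qquad q=\frac{\epsilon^2}{1+\epsilon^2}.$$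
Next, $B_1s^1=-\epsilon e_1$ and $B_1e_1=(1+q)e_1$, so $s^1=-\frac{\epsilon}{1+q}e_1$ and $u^2=\frac{\epsilon q}{1+q}e_1$. The update gives $E_2=E_1+u^2(s^1)^T/|s^1|^2=q\,e_1(1,\epsilon)-q\,e_1(1,0)=\epsilon q\,e_1e_2^T$. Now $E_2u^2=0$, so $s^2=-u^2$, $u^3=0$, and the method stops.

Two features will return. The second step points along $e_1$, the range of $E_0$. And after two steps the error matrix again has the form $ab^T$ with $b\perp a$.

**Definition (standard assumptions).** There is $u^*$ with $F(u^*)=0$; $F$ is continuously differentiable in a neighborhood of $u^*$; $F'(u^*)$ is invertible; $F'$ is Lipschitz continuous near $u^*$.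

**Definition ($q$-superlinear convergence).** $u^k\to u^*$ with $u^k\ne u^*$ and $|u^{k+1}-u^*|/|u^k-u^*|\to0$.

It is known that under the standard assumptions there is $\varepsilon>0$ such that, whenever $\|u^0-u^*\|\le\varepsilon$, $\|B_0-F'(u^*)\|\le\varepsilon$ and $\sigma_k\in[\sigma_{\min},\sigma_{\max}]$, the method is well defined and either terminates finitely at $u^*$ or produces iterates converging $q$-superlinearly to $u^*$.

**Example 2 (convergence, but to the wrong matrix).** Let $F(u_1,u_2)=(u_1+u_1^2,\,u_2)$, so $F(0)=0$, $F'(0)=I$, and the standard assumptions hold with $u^*=0$. Run Broyden's method from $u^0=(t,0)$, $0<t\le\frac1{10}$, with $B_0=\operatorname{diag}(1,1+\epsilon)$, $0<\epsilon<1$. All iterates and steps stay on the first axis, so only the $(1,1)$ entry of $B_k$ changes; writing $u^k=(t_k,0)$, this entry is the secant slope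
$$\frac{(t_{k+1}+t_{k+1}^2)-(t_k+t_k^2)}{t_{k+1}-t_k}=1+t_k+t_{k+1}$$
for $B_{k+1}$. Hence $t_1=-t^2$, and for $k\ge1$
$$t_{k+1}=t_k-\frac{t_k+t_k^2}{1+t_k+t_{k-1}}=\frac{t_kt_{k-1}}{1+t_k+t_{k-1}}.$$
Since $|t_1|\le t/10$ and, as long as $|t_k|,|t_{k-1}|\le\frac1{10}$, $0<|t_{k+1}|\le\frac{1}{8}|t_k|$, the method never stops, the ratio $t_{k+1}/t_k$ tends to $0$, and $B_k\to\operatorname{diag}(1,1+\epsilon)\neq F'(0)$. So the limit, if there is one, need not be $F'(u^*)$.

## 2. Does $(B_k)$ converge near $(u^*,F'(u^*))$?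

The iterates converge, and fast. What about the matrices? The paper "On the convergence of the Broyden-like method and the Broyden-like matrices" (https://imsc.uni-graz.at/mannel/CBLM.pdf) is the source of the following problem, where it is stated as unknown whether the Broyden-like matrices converge, for instance under the standard assumptions. Precisely:

> Is it true that for every $F$ satisfying the standard assumptions and every $0<\sigma_{\min}\le\sigma_{\max}<2$ there exists $\delta>0$ such that for every $(u^0,B_0)$ with $\|u^0-u^*\|\le\delta$ and $\|B_0-F'(u^*)\|\le\delta$, and every sequence $(\sigma_k)\subset[\sigma_{\min},\sigma_{\max}]$ for which the method does not terminate finitely, the sequence $(B_k)$ converges to some matrix in $\mathbb{R}^{n\times n}$? $\qquad(\mathrm Q)$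

Note the order of the quantifiers: $F$ comes first, then $\delta$. To refute (Q) we need *one* $F$ with bad starting data arbitrarily close to $(u^*,F'(u^*))$. The answer is no, and dimension two is exactly where it changes.

**Theorem A.** Let $n\ge3$. There is $F\in C^\infty(\mathbb{R}^n,\mathbb{R}^n)$ with $F(0)=0$, $F'(0)=I$, $F'$ globally Lipschitz, and all derivatives of $F-\mathrm{id}$ vanishing at $0$, such that: for every $\delta>0$ there is $(u^0,B_0)$ with $\|u^0\|\le\delta$, $\|B_0-I\|\le\delta$ for which Broyden's method ($\sigma_k\equiv1$) does not terminate, $u^k\to0$, and $(B_k)$ does not converge. In fact the set of accumulation points of $(B_k)$ contains a circle; for $n=3$ it is exactly $\{I+a_\infty b^T:\ b\perp a_\infty,\ |b|=1\}$ for some $a_\infty\ne0$.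

Hence (Q) fails for every window with $\sigma_{\min}\le1\le\sigma_{\max}$ and every $n\ge3$.

**Theorem B.** If $n\in\{1,2\}$, then for every $F$ satisfying the standard assumptions and every $0<\sigma_{\min}\le\sigma_{\max}<2$ there is $\delta>0$ as in (Q): $(B_k)$ always converges.

**Corollary C.** Let $n$ be arbitrary. Suppose at least $n-2$ components of $F$ are affine and the corresponding rows of $B_0$ equal those of $F'(u^*)$. Then, under the standard assumptions and for every window $0<\sigma_{\min}\le\sigma_{\max}<2$, there is $\delta>0$ such that $(B_k)$ converges whenever $\|u^0-u^*\|,\|B_0-F'(u^*)\|\le\delta$ and the method does not terminate. Here "$n-2$" cannot be replaced by "$n-3$".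

The case $n\ge3$ with a window not containing $1$ is not treated in these notes; (Q) quantifies over all windows, so its answer does not depend on it.

## 3. Square-summable changes: estimates valid in every dimension

**Step 1: normalize to $u^*=0$ and $F'(0)=I$.** Put $A=F'(u^*)$ and replace $F$ by $A^{-1}F(u^*+\cdot)$, $B_k$ by $A^{-1}B_k$, and $u^k$ by $u^k-u^*$. The equation $B_ks^k=-F(u^k)$ and the update are multiplied by $A^{-1}$ from the left, so the steps $s^k$ do not change and we have Algorithm BL for the new data. Convergence of $(B_k)$ is unaffected, and small $B_0-A$ means small $A^{-1}B_0-I$. So assume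
$$F(0)=0,\qquad \|F'(u)-I\|\le L|u|\ \text{ for }|u|\le R,\qquad L>0,\qquad E_k:=B_k-I.$$

**Lemma 1.** Let $\|E_0\|_F\le\frac18$ and $|u^0|\le\min(R,\frac1{32L})$. As long as the method has not stopped,
$$|u^k|\le2^{-k}|u^0|,\qquad \|E_k\|_F\le\tfrac18+2L\sum_{j<k}|u^j|\le\tfrac14,\qquad \|B_k^{-1}\|\le\tfrac43.\tag{2}$$
With $\rho_k:=y^k-s^k$ and $\varepsilon_k:=L|u^k|=O(2^{-k})$ we have $|\rho_k|\le\varepsilon_k|s^k|$ and
$$E_{k+1}=E_k(I-\sigma_kP_{s^k})+\sigma_k\frac{\rho_k(\hat s^k)^T}{|s^k|},\tag{3}$$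
$$B_{k+1}s^{k+1}=E_ks^k-\rho_k.\tag{4}$$
If the method does not terminate, put $e_k:=E_k\hat s^k$. Then:

1. $\sum_k|e_k|^2<\infty$; in particular $e_k\to0$ and $E_{k+1}-E_k\to0$;
2. $S_k:=E_kE_k^T$ converges to some $S\succeq0$;
3. if $\vartheta:=\max(|1-\sigma_{\min}|,|1-\sigma_{\max}|)$ (which is $<1$) and $\lambda\in(\max(\vartheta,\frac12),1)$, then $|\det E_k|=O(\lambda^k)$.

*Proof.* We prove (2) by induction; $k=0$ is the hypothesis. Suppose $|u^j|\le2^{-j}|u^0|$ for $j\le k$ and the first bound on $\|E_k\|_F$ holds. Then $\|E_k\|_F\le\frac18+4L|u^0|\le\frac14$, hence $\|B_k^{-1}\|\le\frac1{1-1/4}=\frac43$. From $F(0)=0$ we get $|u-F(u)|\le\frac L2|u|^2$ for $|u|\le R$. Now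
$$u^{k+1}=u^k-B_k^{-1}F(u^k)=B_k^{-1}\big(E_ku^k+u^k-F(u^k)\big),$$
so $|u^{k+1}|\le\frac43\big(\frac14+\frac L2|u^k|\big)|u^k|\le\frac43\cdot\frac{17}{64}|u^k|\le\frac12|u^k|$.

The segment from $u^k$ to $u^{k+1}$ lies in the ball of radius $|u^k|$, so $\rho_k=\int_0^1(F'(u^k+ts^k)-I)s^k\,dt$ has $|\rho_k|\le L|u^k||s^k|$. Since $y^k-B_ks^k=s^k+\rho_k-s^k-E_ks^k=\rho_k-E_ks^k$, the update is (3). The matrix $I-\sigma_kP_{s^k}$ has eigenvalues $1$ and $1-\sigma_k\in(-1,1)$, so its norm is at most $1$, and (3) gives $\|E_{k+1}\|_F\le\|E_k\|_F+2L|u^k|$. This closes the induction. For (4): by (1), $B_{k+1}s^{k+1}=-F(u^{k+1})=-(y^k-B_ks^k)=E_ks^k-\rho_k$.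

For items 1 and 2, use $(I-\sigma P)^2=I-\sigma(2-\sigma)P$ for a projector $P$. As $E_k$ is bounded, (3) gives
$$S_{k+1}=S_k-\sigma_k(2-\sigma_k)\,e_ke_k^T+O(\varepsilon_k).\tag{5}$$
Taking traces, $\|E_{k+1}\|_F^2\le\|E_k\|_F^2-\gamma_0|e_k|^2+O(\varepsilon_k)$ with $\gamma_0=\min_{[\sigma_{\min},\sigma_{\max}]}\sigma(2-\sigma)>0$. Summing over $k$ gives $\sum|e_k|^2<\infty$. By (3), $E_{k+1}-E_k=-\sigma_ke_k(\hat s^k)^T+O(\varepsilon_k)\to0$. And (5) now says that $\sum\|S_{k+1}-S_k\|<\infty$, so $S_k$ converges.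

For item 3, $\det(I-\sigma P)=1-\sigma$ when $P$ has rank one, and $\det$ is Lipschitz on bounded sets, so $\det E_{k+1}=(1-\sigma_k)\det E_k+O(\varepsilon_k)$. Hence $|\det E_{k+1}|\le\vartheta|\det E_k|+C2^{-k}$, and iterating, $|\det E_k|\le\vartheta^k|\det E_0|+C\sum_{j<k}\vartheta^{k-1-j}2^{-j}=O\big((k+1)\max(\vartheta,\tfrac12)^k\big)=O(\lambda^k)$. $\square$

**Theorem B for $n=1$.** Here $E_k=\det E_k$, and item 3 gives $E_k\to0$, that is, $B_k\to F'(u^*)$.

**Where the energy argument stops.** The sensible plan for general $n$ is to bound $\sum\|B_{k+1}-B_k\|$. By (3),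
$$\|B_{k+1}-B_k\|=\sigma_k|e_k|+O(2^{-k}),$$
so we would need $\sum|e_k|<\infty$, while Lemma 1 gives only $\sum|e_k|^2<\infty$. Moreover $E_kE_k^T$ converges, so what may fail to settle is a right orthogonal factor of $E_k$: a rotation.

The recursion (3) alone cannot close this gap, even in $\mathbb{R}^2$ with $\rho_k=0$ and $\sigma_k=1$, if the directions $s^k$ may be chosen freely. Let $E_k=e_1v_k^T$, so that $v_{k+1}=(I-P_{s^k})v_k$. With $e=\hat v_k$, and $e^\perp$ the vector $e$ turned by $\pi/2$, choose $\hat s^k=\sin\varphi_k\,e-\cos\varphi_k\,e^\perp$. Then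
$$v_{k+1}=|v_k|\big(e-\sin\varphi_k\,\hat s^k\big)=|v_k|\cos\varphi_k\,\big(\cos\varphi_k\,e+\sin\varphi_k\,e^\perp\big):$$
$v_k$ turns by $\varphi_k$ and shrinks by $\cos\varphi_k$. With $\varphi_k=\frac1{k+2}$ we have $\sum\varphi_k^2<\infty$, so $\prod\cos\varphi_k>0$, but $\sum\varphi_k=\infty$: $v_k$ rotates forever with length bounded below.

So any convergence proof must use that the steps are *not* free, and the only information about them is (4): a step with noticeable $e_k$ dictates the direction of the next one.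

## 4. Two dimensions: the next step is forced onto the range of $E_k$

We prove Theorem B for $n=2$, in the normalized setting, with $\delta$ so small that Lemma 1 applies. Assume the method does not terminate.

**Step 1: reduce to the convergence of one vector.** By item 3 of Lemma 1, $\det S=\lim(\det E_k)^2=0$. If $S=0$, then $\|E_k\|_F^2=\operatorname{tr}S_k\to0$ and we are done. Otherwise $S=\alpha^2aa^T$ with $\alpha>0$, $|a|=1$. Let $a^\perp$ be a unit vector orthogonal to $a$, and put $v_k:=E_k^Ta$, $q_k:=E_k^Ta^\perp$, so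
$$E_k=a\,v_k^T+a^\perp q_k^T.$$
From $|v_k|^2=a^TS_ka$, $|q_k|^2=(a^\perp)^TS_ka^\perp$ and $v_k\cdot q_k=a^TS_ka^\perp$ we read off $|v_k|\to\alpha$, $q_k\to0$, $v_k\cdot q_k\to0$. So it suffices to show that $v_k$ converges.

**Step 2: $E_k$ is a rank-one matrix up to a geometrically small error.** Up to sign, $\det E_k$ is the determinant of the matrix with rows $v_k^T,q_k^T$, so the component of $q_k$ orthogonal to $v_k$ has norm $|\det E_k|/|v_k|=O(\lambda^k)$ (for large $k$, $|v_k|\ge\alpha/2$). Hence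
$$E_k=a_kv_k^T+O(\lambda^k),\qquad a_k:=a+\frac{v_k\cdot q_k}{|v_k|^2}a^\perp\to a.\tag{6}$$

**Step 3: separate the times when $v_k$ moves noticeably.** Let $h_k:=v_k\cdot\hat s^k=a\cdot e_k\to0$. Transposing (3) and applying it to $a$,
$$v_{k+1}=v_k-\sigma_kh_k\hat s^k+O(\varepsilon_k),\qquad\text{so } v_{k+1}-v_k\to0.$$
Let $K=\{k:|h_k|>\lambda^{k/2}\}$. For $k\notin K$ the change is at most $2\lambda^{k/2}+O(2^{-k})$, so
$$\sum_{k\notin K}|v_{k+1}-v_k|<\infty.\tag{7}$$
If $K$ is finite, $v_k$ converges. Let $K$ be infinite.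

**Step 4: after a noticeable move, the next step is nearly parallel to $a$, and $v_{k+1}$ is nearly orthogonal to $a$.** We claim
$$v_{k+1}\cdot a\to0\qquad(k\to\infty,\ k\in K).\tag{8}$$
Let $k\in K$. By (4), (6) and $\varepsilon_k=O(2^{-k})=O(\lambda^k)$,
$$B_{k+1}s^{k+1}=|s^k|\big(h_ka_k+O(\lambda^k)\big)=|s^k|h_k\big(a_k+O(\lambda^{k/2})\big)=|s^k|h_k\,(a+o(1)),$$
where dividing by $h_k$ is allowed because $|h_k|>\lambda^{k/2}$. Also by (6), $B_{k+1}a=a+a_{k+1}(v_{k+1}\cdot a)+o(1)=(1+v_{k+1}\cdot a)\,a+o(1)$, with $|v_{k+1}\cdot a|\le\|E_{k+1}\|\le\frac14$. As $\|B_{k+1}^{-1}\|\le\frac43$, applying $B_{k+1}^{-1}$ yields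
$$B_{k+1}^{-1}a=\frac{a}{1+v_{k+1}\cdot a}+o(1).$$
So $s^{k+1}=|s^k|h_k\big(\frac{a}{1+v_{k+1}\cdot a}+o(1)\big)$, and $\hat s^{k+1}=\pm a+o(1)$. Therefore $v_{k+1}\cdot a=\pm h_{k+1}+o(1)\to0$.

**Step 5: extend the orthogonality to all indices.** For large $j$ let $k$ be the largest element of $K$ with $k<j$; then $k\to\infty$ as $j\to\infty$. All $l$ with $k<l<j$ lie outside $K$, so by (7), $|v_j-v_{k+1}|\le\sum_{l>k,\,l\notin K}|v_{l+1}-v_l|\to0$. With (8), $v_j\cdot a\to0$ along the full sequence.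

**Step 6: two candidates are too few to rotate.** In $\mathbb{R}^2$, $v_j\cdot a\to0$ and $|v_j|\to\alpha>0$ imply $\operatorname{dist}(v_j,\{\alpha a^\perp,-\alpha a^\perp\})\to0$. Since $v_{j+1}-v_j\to0$, the sequence cannot jump between the two points infinitely often. So $v_j$ converges, and with it $E_k$ and $B_k$. $\blacksquare$

## 5. At most two nonlinear components

We prove the convergence part of Corollary C. Let $F_i$ be affine for $i\in I$, $|I|\ge n-2$, $J=\{1,\dots,n\}\setminus I$, $A=F'(u^*)$, and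
$$W=\{v:(Av)_i=0\ \text{for } i\in I\}=A^{-1}\operatorname{span}\{e_j:j\in J\},\qquad \dim W=|J|\le2.$$

**Step 1: the rows in $I$ never change, and the run enters $u^*+W$ after one step.** Suppose row $i\in I$ of $B_k$ equals row $i$ of $A$. By (1) and affinity of $F_i$,
$$(y^k-B_ks^k)_i=F_i(u^{k+1})=F_i(u^k)+(As^k)_i=F_i(u^k)+(B_ks^k)_i=0.$$
So row $i$ of $B_{k+1}$ is again row $i$ of $A$, and inductively $F_i(u^k)=0$ for all $k\ge1$. As $F_i(u)=(A(u-u^*))_i$, this says $u^k-u^*\in W$ for $k\ge1$, hence $s^k\in W$ for $k\ge1$. If $J=\emptyset$, then $F(u^1)=0$: the method terminates, at $u^1$ at the latest, and nothing is to be shown.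

**Step 2: restrict to $W$.** Normalize as in Section 3. Then $E_k=A^{-1}(B_k^{\rm old}-A)$, and since the rows in $I$ of $B_k^{\rm old}-A$ vanish, $E_k$ has range in $W$; so $B_kW\subset W$. For $u\in W$, $\tilde F(u):=A^{-1}F(u^*+u)$ satisfies $(A\tilde F(u))_i=(Au)_i=0$ for $i\in I$, so $\tilde F(u)\in W$. For $k\ge1$ the update has the factor $(s^k)^T$ with $s^k\in W$, so $B_k|_{W^\perp}$ no longer changes. Hence, for $k\ge1$ and in orthonormal coordinates of $W$, the pairs $(u^k,B_k|_W)$ are generated by Algorithm BL for $G=\tilde F|_W:W\to W$, with $G(0)=0$, $G'(0)=I_W$, and $G'$ Lipschitz near $0$.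

**Step 3: apply Theorem B to $G$.** By Lemma 1, $|u^1|\le\frac12|u^0|$ and $\|E_1\|_F\le\|E_0\|_F+2L|u^0|$, both small when $\delta$ is small. Theorem B in dimension $|J|\in\{1,2\}$, started at $(u^1,B_1|_W)$, gives convergence of $B_k|_W$. As $B_k|_{W^\perp}$ is constant for $k\ge1$, $B_k$ converges. $\blacksquare$

The sharpness of $n-2$ follows from Theorem A and is noted at the end of Section 9.

## 6. Three dimensions: a cycle of three steps that turns $b$ about $a$

In Step 6 of Section 4 the row vector was nearly orthogonal to $a$, and in the plane this leaves two points. In $\mathbb{R}^3$ it leaves a circle, and nothing above prevents $E_k\approx ab^T$, $b\perp a$, with $b$ moving slowly around that circle. We now arrange exactly this. From here to the end of Section 9, $\sigma_k\equiv1$ and $n=3$, and with $f_k=F(u^k)$ the method reads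
$$(I+E_k)s^k=-f_k,\qquad u^{k+1}=u^k+s^k,\qquad E_{k+1}=E_k+f_{k+1}\frac{(s^k)^T}{|s^k|^2}.\tag{9}$$

**Plan of one cycle.** Suppose that near the current points $F(u)=u+g$ with a constant vector $g$. Then $f_{k+1}-f_k=s^k$, hence $f_{k+1}=-E_ks^k$ and $E_{k+1}=E_k(I-P_{s^k})$: each step erases its own direction. Two orthogonal steps $x\perp y$ erase the plane $V=\operatorname{span}(x,y)$ and leave a matrix $a'b'^T$ with $b'$ the unit normal of $V$. If $V\ni a$ and $x$ has a small component $\eta$ along $b$, then $b'$ is $b$ turned slightly about $a$.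

But the steps are dictated. Let $E=ab^T$ be the current matrix and $w$ the step just taken; the update first adds $f_xw^T/|w|^2$, where $f_x$ is the new residual. We regard $f_x$ as free for now. If we want the next step to be a prescribed $x$, then with $\beta=b\cdot x$ and $\tau=w\cdot x/|w|^2$ equation (9) requires $x+\beta a+\tau f_x=-f_x$, so
$$f_x=-\frac{x+\beta a}{1+\tau}.$$
Write $E_x=ab^T+f_xw^T/|w|^2$. After the step $x$ we get $E_y=E_x(I-P_x)$ and a next step $s_y$ with $(I+E_y)s_y=E_xx$. We need $s_y\perp x$, so $s_y=\beta'y$ with $y=a-\theta x$, $\theta=a\cdot x/|x|^2$. The computation in the proof below gives $E_xx=\frac{\beta a-\tau x}{1+\tau}$ and $E_xy=-(\theta+\nu)\beta a-\nu x$, so we need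
$$\beta'\big[(1-(\theta+\nu)\beta)\,a-(\theta+\nu)\,x\big]=\frac{\beta a-\tau x}{1+\tau}.$$
Compare coefficients: $\beta'(1-(\theta+\nu)\beta)=\frac{\beta}{1+\tau}$ and $\beta'(\theta+\nu)=\frac{\tau}{1+\tau}$. Adding $\beta$ times the second to the first gives $\beta'=\beta$; then the second says $\beta(\theta+\nu)=\frac\tau{1+\tau}$, which turns out to be the scalar condition ($\star$) below. One equation, and $x$ has a free parameter.

**Lemma 2 (one cycle).** Let $a,b,w\in\mathbb{R}^3$, $|b|=1$, $a\cdot b=0$, $w\cdot b=0$, $w\ne0$. Let $x$ be linearly independent of $a$, and put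
$$\beta=b\cdot x,\quad \tau=\frac{w\cdot x}{|w|^2},\quad \omega=\frac{w\cdot a}{|w|^2},\quad \theta=\frac{a\cdot x}{|x|^2}.$$
Assume $\beta\ne0$, $\tau\ne-1$ and
$$\beta(\theta+\omega)=\tau.\tag{$\star$}$$
Let $\nu=\frac{\omega-\theta\tau}{1+\tau}$, $y=a-\theta x$, $z=-\frac{\tau}{1+\tau}a-\nu x$, and
$$f_x=-\frac{x+\beta a}{1+\tau},\quad f_y=-\frac{\beta a-\tau x}{1+\tau},\quad f_z=-\beta z,\qquad s_x=x,\quad s_y=\beta y,\quad s_z=\beta z,$$
$$E_x=ab^T+\frac{f_xw^T}{|w|^2},\qquad E_y=E_x+\frac{f_ys_x^T}{|s_x|^2},\qquad E_z=E_y+\frac{f_zs_y^T}{|s_y|^2}.$$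
Then
$$(I+E_x)s_x=-f_x,\qquad (I+E_y)s_y=-f_y,\qquad (I+E_z)s_z=-f_z,$$
$E_y=E_x(I-P_x)$, $E_z=E_y(I-P_y)$, $E_zs_z=0$, and
$$f_y-f_x=s_x,\qquad f_z-f_y=s_y,\qquad f_z=-s_z.\tag{10}$$
If $b'$ is a unit normal of $V=\operatorname{span}(a,x)$, then $E_z=a'b'^T$ with $a'=E_xb'\in V$. In particular $a'\cdot b'=0$ and $s_z\cdot b'=0$.

*Proof.* For every $v$,
$$E_xv=a\,(b\cdot v)-(x+\beta a)\,\frac{w\cdot v}{|w|^2(1+\tau)},\tag{11}$$
so $E_x$ has range in $V$.

**The step $x$.** By (11), $E_xx=\beta a-\frac{\tau(x+\beta a)}{1+\tau}=\frac{\beta a-\tau x}{1+\tau}=-f_y$. Hence $(I+E_x)x=\frac{(1+\tau)x+\beta a-\tau x}{1+\tau}=\frac{x+\beta a}{1+\tau}=-f_x$. As $f_y=-E_xx$, $E_y=E_x-E_xP_x=E_x(I-P_x)$, and $f_y-f_x=-E_xx+(I+E_x)x=x$.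

**The step $y$.** By the choice of $\theta$, $y\perp x$; by independence, $y\ne0$. Since $a\perp b$, $b\cdot y=-\theta\beta$; also $w\cdot y/|w|^2=\omega-\theta\tau$. So (11) gives
$$E_xy=-\theta\beta a-\nu(x+\beta a)=-(\theta+\nu)\beta a-\nu x.$$
Now $\theta+\nu=\frac{\theta(1+\tau)+\omega-\theta\tau}{1+\tau}=\frac{\theta+\omega}{1+\tau}$, so ($\star$) gives $\beta(\theta+\nu)=\frac{\tau}{1+\tau}$, and therefore $E_xy=z$. As $y\perp x$, $E_yy=E_xy=z$. Further,
$$\beta(y+z)=\beta\Big(\frac{a}{1+\tau}-(\theta+\nu)x\Big)=\frac{\beta a-\tau x}{1+\tau}=-f_y,$$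
that is, $(I+E_y)s_y=-f_y$. Since $E_ys_y=\beta z=-f_z$ and $s_y=\beta y\ne0$, we get $E_z=E_y(I-P_y)$ and $f_z-f_y=-E_ys_y+(I+E_y)s_y=s_y$.

**The step $z$.** $E_zy=0$, and $E_zx=E_yx=0$ because $x\perp y$. As $x,y$ span $V$, $E_z=0$ on $V$, which contains $z$. So $E_zs_z=0$ and $(I+E_z)s_z=s_z=\beta z=-f_z$. Finally $b'\perp x,y$ gives $E_zb'=E_yb'=E_xb'=a'$, and $a'\in V$ by (11). So $E_z=a'b'^T$. $\square$

**Where a constant $g$ stops.** The relations (10) say that the three points with residuals $f_x,f_y,f_z$ may all lie where $F(u)=u+g$. But $f_z+s_z=0$: if $F(u)=u+g$ held at the fourth point too, the method would land on the zero $-g$ of that model and stop. So $F$ must change at the fourth point, by exactly the next $f_x$. This is what makes $f_x$ free, and Section 8 builds $F$ accordingly.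

## 7. Solving ($\star$) with a prescribed turning angle

**Lemma 3.** Let $a,b,w$ be as in Lemma 2 with $0<\alpha:=|a|<1$, and put $\mu:=|w|$. Let $\eta\in(0,\frac1{10}]$, $\kappa>0$, and suppose $r:=\kappa/\mu\le\eta\alpha/8$ (so $r\le\frac1{80}$). Put $c:=b\times\hat a$. Then there is $x=\kappa\hat x$ with $\hat x=\eta b+\xi\hat a+\zeta c$, $|\hat x|=1$, $|\xi|<\frac12$, $\zeta>0$, satisfying all hypotheses of Lemma 2. With $b'$ suitably oriented:

1. $b'=\cos\varphi\,b-\sin\varphi\,c$ with $\varphi\in(0,\frac\pi2)$, $\sin\varphi=\eta/\sqrt{1-\xi^2}\in[\eta,\sqrt{4/3}\,\eta]$;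
2. $|a'-\cos\varphi\,a|\le4r$;
3. $f_x,f_y,f_z$ are nonzero with norms $\le4\kappa$; in particular $s_z\ne0$;
4. $\|E_x-ab^T\|\le4r$ and $|E_x\hat x|\le2(\eta\alpha+r)$.

*Proof.* The vectors $b,\hat a,c$ form an orthonormal basis.

**Finding $\xi$.** Since $w\perp b$, write $\hat w=w_a\hat a+w_cc$ with $w_a^2+w_c^2=1$. For $|\xi|\le\frac12$ put $\zeta=\sqrt{1-\eta^2-\xi^2}>0$ and $t=\hat w\cdot\hat x=w_a\xi+w_c\zeta$, so $|t|\le1$. Then
$$\beta=\kappa\eta,\qquad \tau=rt,\qquad \theta=\frac{\alpha\xi}{\kappa},\qquad \omega=\frac{\alpha w_a}{\mu},$$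
$$\beta(\theta+\omega)-\tau=\eta\alpha\,\xi+r(\eta\alpha w_a-t).$$
This is continuous in $\xi$. As $r(\eta\alpha+1)\le\frac{1.1}8\eta\alpha<\frac12\eta\alpha$, it has opposite signs at $\xi=\pm\frac12$, so it has a root $\xi\in(-\frac12,\frac12)$, and ($\star$) holds there. Since $\hat x\cdot b=\eta\ne0=a\cdot b$, the vectors $x,a$ are independent. Also $\beta\ne0$ and $|\tau|\le r\le\frac12$, so $1+\tau\ge\frac12$.

**Item 1.** $V=\operatorname{span}(\hat a,\eta b+\zeta c)$ has unit normal $b'=(\zeta b-\eta c)/\sqrt{\zeta^2+\eta^2}$, and $\zeta^2+\eta^2=1-\xi^2\in[\frac34,1]$.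

**Item 2.** By (11), $a'=E_xb'=\cos\varphi\,a-(x+\beta a)\frac{w\cdot b'}{\mu^2(1+\tau)}$. Here $w\cdot b'=-\mu w_c\sin\varphi$ and $|x+\beta a|\le\kappa(1+\eta\alpha)\le2\kappa$, so the error is at most $2\kappa\cdot\mu\cdot\frac{2}{\mu^2}=4r$.

**Item 3.** $|f_x|\le2|x+\beta a|\le4\kappa$ and $|f_y|\le2|\beta a-\tau x|\le2\kappa(\eta\alpha+r)\le4\kappa$. Both are nonzero because $x,a$ are independent and $\beta\neq0$. Next, inserting the values of $\tau,\omega,\theta$ and using $\kappa/\mu=r$,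
$$s_z=\beta z=-\frac{\beta}{1+\tau}\big[\tau a+(\omega-\theta\tau)x\big]=-\frac{\beta\alpha r}{1+\tau}\big[t\,\hat a+(w_a-\xi t)\hat x\big],$$
so $|f_z|=|s_z|\le2\kappa\eta\alpha r\cdot3\le\kappa$. If $s_z=0$, independence of $\hat a,\hat x$ gives $t=0$ and $w_a=0$; then $w_c\zeta=t=0$, so $w_c=0$ and $\hat w=0$, a contradiction.

**Item 4.** $\|E_x-ab^T\|=|f_x|/\mu\le4r$, and $|E_x\hat x|=|f_y|/\kappa\le2(\eta\alpha+r)$. $\square$

**Example 3.** Let $a=\alpha e_3$, $b=e_1$, $w=e_2$. Then $c=e_1\times e_3=-e_2$, so $w_a=0$, $w_c=-1$, $t=-\zeta$, and ($\star$) becomes $\eta\alpha\xi+r\zeta=0$. With $\rho=\frac r{\eta\alpha}\le\frac18$ this gives $\xi=-\rho\zeta$ and $\zeta=\sqrt{(1-\eta^2)/(1+\rho^2)}$. The new normal is $b'=\cos\varphi\,e_1+\sin\varphi\,e_2$: $b$ has turned about $a$.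

## 8. One smooth map carrying infinitely many trajectories

By item 1 of Lemma 3, repeating the cycle with $\eta_i=\frac1{i+10}$ turns $b$ by angles with divergent sum, while $\prod\cos\varphi_i>0$ keeps $|a_i|$ away from zero. This is the free-direction example of Section 3, now with steps that Broyden's method really takes. One such trajectory is not enough: its error matrices stay near norm $|a_\infty|>0$, whereas (Q) lets $\delta$ be small after $F$ is fixed. So we build infinitely many trajectories, numbered $m=1,2,\dots$, with $|a_0|=2^{-m}$, all for the same $F$. They are interleaved on different length scales.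

**Step 1: construct all cycles, scale by scale.** Let $\eta_i=\frac1{i+10}$ for $i\ge0$, and let $m(1),m(2),\dots$ be the sequence $1;\,1,2;\,1,2,3;\,\dots$, in which every $m\in\mathbb{N}$ occurs infinitely often. *Stage $N$* performs the next cycle of trajectory $m=m(N)$. Let $d_0=1$.

At stage $N$ let $i$ be the number of earlier stages belonging to $m$. If $i=0$, the state is $a_0=2^{-m}e_3$, $b_0=e_1$, $w_0=e_2$. If $i\ge1$, the state is $(a_i,b_i,w_i):=(a',b',s_z)$ from the previous cycle of trajectory $m$, with $b'$ oriented as in Lemma 3. Choose $\kappa_N>0$ with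
$$r:=\frac{\kappa_N}{|w_i|}\le\min\Big\{2^{-i-6}2^{-m},\ \tfrac18\eta_i|a_i|\Big\},\qquad \kappa_N\le\tfrac1{64}\,d_{N-1}e^{-1/d_{N-1}}.\tag{12}$$
Apply Lemma 3 with $\eta=\eta_i$, $\kappa=\kappa_N$, and Lemma 2; obtain $x,f_x,f_y,f_z,E_x,E_y,E_z$; set
$$d_N:=\min(|f_x|,|f_y|,|f_z|)\in(0,4\kappa_N].$$
When $m$ is fixed, the quantities of its $i$-th cycle carry the index $i$ (or $(i)$).

**Step 2: check that the states stay admissible.** Fix $m$, put $\alpha_0=2^{-m}\le\frac12$. We need $0<|a_i|<1$ at every cycle; the other requirements ($|b_i|=1$, $a_i\perp b_i$, $w_i\perp b_i$, $w_i\ne0$) come from Lemma 2 and item 3 of Lemma 3. By item 1,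
$$\sum_i\sin^2\varphi_i\le\tfrac43\sum_{i\ge0}(i+10)^{-2}\le\tfrac43\cdot\tfrac19=\tfrac4{27}.\tag{13}$$
Since $\cos\varphi\ge\cos^2\varphi=1-\sin^2\varphi$ on $(0,\frac\pi2)$, all products $\Pi_i=\prod_{j<i}\cos\varphi_j$ lie in $[1-\frac4{27},1]\subset[\frac12,1]$. Put $\tilde a_i=a_i/\Pi_i$. By item 2,
$$|\tilde a_{i+1}-\tilde a_i|=\frac{|a_{i+1}-\cos\varphi_i\,a_i|}{\Pi_{i+1}}\le8r_i,\qquad 8\sum_ir_i\le8\cdot2^{-6}\cdot2\,\alpha_0=\tfrac{\alpha_0}4.$$
So, by induction on $i$, $\frac34\alpha_0\le|\tilde a_i|\le\frac54\alpha_0$ and $\frac38\alpha_0\le|a_i|\le\frac54\alpha_0\le\frac58<1$; the construction never breaks down. Moreover $\Pi_i$ decreases to a limit $\ge\frac12$, and $\tilde a_i$ converges to some $\tilde a_\infty\ne0$ with $|\tilde a_i-\tilde a_\infty|\le8\sum_{j\ge i}r_j=O(2^{-i})$. As $\hat a_i$ is also the direction of $\tilde a_i$,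
$$a_i\to a_\infty\ne0,\qquad \sum_i|\hat a_i-\hat a_\infty|<\infty.\tag{14}$$

**Step 3: determine the constants $g_N$.** We want $F(u)=u+g_N$ on the scale of stage $N$. If stage $N$ is cycle $i$ of trajectory $m$ and stage $N'$ is its cycle $i+1$, the run moves from the zero-seeking step $s_z$ of stage $N$ to the point $-g_N$, where we want the residual $f_x^{(i+1)}$; if that point lies on the scale of stage $N'$, this means $-g_N+g_{N'}=f_x^{(i+1)}$. With $g_N\to0$, the only choice is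
$$g_N:=-\sum_{l>i}f_x^{(l)},$$
summed over the later cycles of the same trajectory. By (12), $d_N\le4\kappa_N\le d_{N-1}/16$ and $\kappa_{N+1}\le d_N/64\le\kappa_N/16$. Hence
$$|g_N|\le\sum_{N'>N}4\kappa_{N'}\le5\kappa_{N+1}\le\tfrac18\,d_Ne^{-1/d_N}.\tag{15}$$

**Step 4: glue the constants smoothly.** Fix $\chi\in C^\infty(\mathbb{R},[0,1])$ with $\chi=0$ on $(-\infty,\frac14]$ and $\chi=1$ on $[\frac34,\infty)$, and let
$$F(u)=u+g(u),\qquad g(u)=\sum_{M\ge1}\chi(|u|/d_M)\,(g_M-g_{M+1}).$$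
The function $\psi(v)=\chi(|v|)$ is smooth on $\mathbb{R}^3$, being zero near $0$, and has bounded derivatives of every order, being constant for $|v|\ge\frac34$. The $j$-th derivatives of $\psi(u/d_M)$ are $O(d_M^{-j})$. By (15), $|g_M-g_{M+1}|\le d_Me^{-1/d_M}$. So the $j$-th derivatives of the $M$-th term are bounded by $C_jd_M^{1-j}e^{-1/d_M}\le C_j'd_M$, because $d^{-j}e^{-1/d}$ is bounded on $(0,1]$. As $\sum_Md_M<\infty$, the series converges uniformly together with all derivatives; $g\in C^\infty$ has bounded derivatives of every order, and in particular $F'$ is globally Lipschitz. Each term vanishes near $0$, so all derivatives of $g$ (including $g$ itself) vanish at $0$. Thus $F(0)=0$, $F'(0)=I$.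

If $\frac34d_N\le|u|\le\frac14d_{N-1}$, then $\chi(|u|/d_M)=1$ for $M\ge N$ and $\chi(|u|/d_M)=0$ for $1\le M<N$. The sum telescopes, and $g_M\to0$, so
$$g(u)=g_N\qquad\text{for }\tfrac34d_N\le|u|\le\tfrac14d_{N-1}.\tag{16}$$

**Step 5: verify that Broyden's method for $F$ runs through the cycles.** Fix $m$, let its stages be $N_0<N_1<\cdots$, and put
$$p_x^{(i)}=f_x^{(i)}-g_{N_i},\qquad p_y^{(i)}=f_y^{(i)}-g_{N_i},\qquad p_z^{(i)}=f_z^{(i)}-g_{N_i}.$$
Each such point $p=f-g_{N_i}$ satisfies, by (15) and (12),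
$$\tfrac78d_{N_i}\le|p|\le4\kappa_{N_i}+\tfrac18d_{N_i}\le4.5\,\kappa_{N_i}\le\tfrac14d_{N_i-1},\tag{17}$$
so (16) gives $F(p)=p+g_{N_i}=f\ne0$: $F(p_x^{(i)})=f_x^{(i)}$, and likewise for $y$ and $z$.

By (10), $p_y^{(i)}=p_x^{(i)}+s_x^{(i)}$ and $p_z^{(i)}=p_y^{(i)}+s_y^{(i)}$. Since $g_{N_{i+1}}=g_{N_i}+f_x^{(i+1)}$, we have $p_x^{(i+1)}=-g_{N_i}$, and
$$p_x^{(i+1)}-p_z^{(i)}=-g_{N_i}-f_z^{(i)}+g_{N_i}=-f_z^{(i)}=s_z^{(i)}=w_{i+1}.$$

Start at $u^0=p_x^{(0)}$, $B_0=I+E_x^{(0)}$. By Lemma 2 and (9), the iterates are exactly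
$$p_x^{(0)},p_y^{(0)},p_z^{(0)},p_x^{(1)},p_y^{(1)},\dots\quad\text{with}\quad E_k=E_x^{(0)},E_y^{(0)},E_z^{(0)},E_x^{(1)},E_y^{(1)},\dots$$
Inside a cycle this is the content of Lemma 2. Between cycles, after the step $s_z^{(i)}=w_{i+1}$ with new residual $f_x^{(i+1)}$, the updated matrix is
$$E_z^{(i)}+\frac{f_x^{(i+1)}w_{i+1}^T}{|w_{i+1}|^2}=a_{i+1}b_{i+1}^T+\frac{f_x^{(i+1)}w_{i+1}^T}{|w_{i+1}|^2}=E_x^{(i+1)}.$$
Since $E_y=E_x(I-P_x)$ and $E_z=E_y(I-P_y)$, item 4 of Lemma 3 shows that the matrices of cycle $i$ have norm at most $|a_i|+4r_i\le\frac58+\frac1{32}<1$. So every $B_k$ is invertible and the steps are uniquely determined. All residuals are nonzero, so the method does not terminate; by (17) and $\kappa_N\to0$, $u^k\to0$.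

**Step 6: start arbitrarily close to $(0,I)$.** By (17), $|u^0|\le4.5\,\kappa_{N_0(m)}\to0$ as $m\to\infty$, because $N_0(m)\to\infty$. And $\|B_0-I\|\le2^{-m}+4r_0\le2^{1-m}$. So for every $\delta>0$ a sufficiently large $m$ gives $|u^0|\le\delta$ and $\|B_0-I\|\le\delta$.

## 9. Divergent angles, and a circle of accumulation points

Fix any trajectory $m$ of Section 8.

**Step 1: $(B_k)$ does not converge.** Suppose it does. Then $a_ib_i^T=E_z^{(i-1)}$ converges. As $a_i\to a_\infty\ne0$, also $b_i=(a_ib_i^T)^Ta_i/|a_i|^2$ converges, say to $b_\infty$, and $c_i=b_i\times\hat a_i\to c_\infty:=b_\infty\times\hat a_\infty$, where $|c_\infty|=1$ because $|c_i|=1$. From $b_{i+1}=\cos\varphi_i\,b_i-\sin\varphi_i\,c_i$, taking the inner product with $c_\infty$ and summing,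
$$\sum_{i<N}\sin\varphi_i\,(c_i\cdot c_\infty)=-(b_N-b_0)\cdot c_\infty-\sum_{i<N}(1-\cos\varphi_i)\,b_i\cdot c_\infty.$$
The right side is bounded in $N$, since $\sum(1-\cos\varphi_i)\le\sum\sin^2\varphi_i<\infty$ by (13). The left side tends to $+\infty$, since $c_i\cdot c_\infty\to1$ and $\sum\sin\varphi_i\ge\sum\eta_i=\infty$. This contradiction shows that $(B_k)$ does not converge.

**Step 2: the accumulation points of $(b_i)$ are all unit vectors orthogonal to $a_\infty$.** Let $R(q,\varphi)$ be the rotation about the unit vector $q$ by the angle $\varphi$. Rodrigues' formula is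
$$R(q,\varphi)v=\cos\varphi\,v+\sin\varphi\,q\times v+(1-\cos\varphi)(q\cdot v)q.$$
As $-c_i=\hat a_i\times b_i$ and $b_i\perp\hat a_i$, we have $b_{i+1}=R(\hat a_i,\varphi_i)b_i$. The formula also gives, for unit vectors $v,q,q'$ and $\varphi\ge0$,
$$|R(q,\varphi)v-R(q',\varphi)v|\le\varphi|q-q'|+\tfrac{\varphi^2}2\cdot2|q-q'|\le2\varphi(1+\varphi)|q-q'|.$$
Let $\Phi_N=\sum_{j<N}\varphi_j$ and $D_N=|b_N-R(\hat a_\infty,\Phi_N-\Phi_i)b_i|$ for $N\ge i$. Then $D_i=0$, and since $R(\hat a_\infty,\varphi_N)$ is an isometry,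
$$D_{N+1}\le|R(\hat a_N,\varphi_N)b_N-R(\hat a_\infty,\varphi_N)b_N|+D_N\le C|\hat a_N-\hat a_\infty|+D_N.$$
Therefore, by (14),
$$|b_N-R(\hat a_\infty,\Phi_N-\Phi_i)b_i|\le C\sum_{j\ge i}|\hat a_j-\hat a_\infty|\to0\qquad(i\to\infty,\ \text{uniformly in }N\ge i).\tag{18}$$

Since $b_i\cdot\hat a_\infty=b_i\cdot(\hat a_\infty-\hat a_i)\to0$, every accumulation point of $(b_i)$ is a unit vector orthogonal to $a_\infty$. Conversely, let $q$ be such a vector and $\epsilon>0$. Choose $i$ so large that the right side of (18) is below $\epsilon$, $\varphi_j<\epsilon$ for $j\ge i$, and $b_i$ is within $\epsilon$ of a unit vector $\bar b\perp a_\infty$. The angles $\Phi_N-\Phi_i$, $N\ge i$, increase to $\infty$ (because $\varphi_j\ge\sin\varphi_j\ge\eta_j$) in increments below $\epsilon$, so for infinitely many $N$ the vector $R(\hat a_\infty,\Phi_N-\Phi_i)\bar b$ is within $\epsilon$ of $q$; then $|b_N-q|<3\epsilon$. So $q$ is an accumulation point.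

**Step 3: pass from $b_i$ to $B_k$.** By item 4 of Lemma 3,
$$\|E_x^{(i)}-a_ib_i^T\|\le4r_i\to0,\qquad \|E_y^{(i)}-E_x^{(i)}\|=|E_x^{(i)}\hat x_i|\le2(\eta_i|a_i|+r_i)\to0,$$
and $E_z^{(i)}=a_{i+1}b_{i+1}^T$. With $a_i\to a_\infty$ and Step 2, the accumulation points of $(B_k)$ are exactly the matrices $I+a_\infty b^T$ with $|b|=1$, $b\perp a_\infty$. Together with Section 8 this proves Theorem A for $n=3$.

**Step 4: dimensions $n>3$.** Write $F_3$ for the map just built and let $F(u,v)=(F_3(u),v)$ on $\mathbb{R}^3\times\mathbb{R}^{n-3}$, $B_0=\operatorname{diag}(B_0^{(3)},I)$, $v^0=0$. If $B_k$ is block diagonal with second block $I$ and $v^k=0$, then $F(u^k,0)=(F_3(u^k),0)$, the step has zero $v$-part, and the update $F(u^{k+1},0)(s^k)^T/|s^k|^2$ changes only the $3\times3$ block, exactly as for $F_3$. So all assertions carry over, with the circle of Step 3 in the first block. $\blacksquare$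

**Step 5: sharpness in Corollary C.** For $n\ge3$, the example of Step 4 (for $n=3$, $F_3$ itself) has $n-3$ affine components, and the corresponding rows of $B_0$ equal those of $F'(0)=I$. Its starting data can be taken arbitrarily close to $(0,I)$, and $(B_k)$ does not converge. So "$n-2$" cannot be replaced by "$n-3$". $\blacksquare$
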